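\title{Continuity of the gradient for $W^{2,2}$ isometric immersions of surfaces}

\begin{abstract}
We prove that every $W^{2,2}$ isometric immersion into $\mathbb{R}^3$ of a planar domain with a $C^2$ Riemannian metric is of class $C^1$, with no condition on the sign of the curvature, and that its gradient has modulus of continuity $o\big((\log\frac1r)^{-1/2}\big)$. The result is deduced from a statement about scalar functions: if $u\in W^{2,2}_{loc}$ in two variables and $\det D^2u$ is bounded below by an $L^p_{loc}$ function with $p>1$, then $u\in C^1$. The same argument applies to metrics in $W^{1,q}_{loc}$, $q>2$, whose distributional curvature is bounded below by an $L^p_{loc}$ function, $p>1$. Examples show that $p=1$ and $q=2$ are not admissible and that the power $\frac12$ in the scalar statement cannot be increased.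
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Omega\subset\mathbb{R}^2$ be a domain and let $g$ be a Riemannian metric on $\Omega$, that is, a map from $\Omega$ to the symmetric positive definite $2\times2$ matrices. Consider the class
\[
\mathcal{I}^{2,2}_g=\Big\{y\in W^{2,2}_{loc}(\Omega,\mathbb{R}^3)\ :\ (Dy)^TDy=g\ \text{a.e.\ in }\Omega,\ \int_\Omega|D^2y|^2\,dx<\infty\Big\},
\]
where $Dy$ and $D^2y$ are weak derivatives. The constraint says that $y$ realizes the lengths prescribed by $g$. The integral measures bending: by the Gauss formula \eqref{eq:gaussformula} below, $|D^2y|^2$ is the squared norm of the second fundamental form plus a term determined by $g$ alone.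

Is $Dy$ continuous for $y\in\mathcal{I}_g^{2,2}$? The Sobolev embedding just fails to say so. The constraint gives $|Dy|^2=\operatorname{tr}g$, so $Dy\in W^{1,2}_{loc}\cap L^\infty_{loc}$, but in the plane such functions can be discontinuous: $\sin\log\log\frac1{|x|}$ has gradient bounded by $1/(|x|\log\frac1{|x|})$, which is square integrable near $0$. Two examples with the Euclidean metric $g=I$ show what the constraint can add.

\emph{Cylinders.} Let $\gamma\in W^{2,2}((0,1),\mathbb{R}^2)$ with $|\gamma'|=1$, and $y(x)=(\gamma(x_1),x_2)$ on $(0,1)^2$. Then $y\in\mathcal{I}^{2,2}_I$, and $y$ is exactly as regular as $\gamma$: it is $C^1$, and in general not $C^2$.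

\emph{Cones.} In polar coordinates $(r,\theta)$ let $y=r\gamma(\theta)$ with $\gamma(\theta)=(\frac12\cos2\theta,\frac12\sin2\theta,\frac{\sqrt3}2)$. The vectors $\partial_ry=\gamma$ and $\frac1r\partial_\theta y=\gamma'$ are orthonormal, so $(Dy)^TDy=I$ away from $0$, and $Dy$ has no limit at $0$. The Hessian of each component annihilates $x$ by homogeneity, so its norm is the modulus of its trace; this gives $|D^2y|=|\gamma+\gamma''|/r=\sqrt3/r$. The bending energy diverges, but only logarithmically.

By a result of Hornung and Vel\v{c}i\'c, if $g$ is smooth with Gaussian curvature $K>0$, then every $y\in\mathcal{I}_g^{2,2}$ is smooth. The cylinders show that smoothness is lost without the sign condition, and the cone shows that finite energy is barely enough to exclude the simplest discontinuity of $Dy$. The following conjecture is posed in \cite{plates}: \emph{if $g$ is $C^2$ and $y\in\mathcal{I}^{2,2}_g$, then $y$ has a representative in $C^1(\Omega,\mathbb{R}^3)$.} We prove it, with a modulus of continuity. For an open set $U\subset\mathbb{R}^2$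 and $u\in C^1(U)$ consider the property
\begin{equation}\label{eq:modulus}
\lim_{r\to0}\ \sup_{x\in U'}\ \big(\log\tfrac1r\big)^{1/2}\operatorname{osc}_{B_r(x)}Du=0\qquad\text{for every }U'\Subset U.
\end{equation}
Here $U'\Subset U$ means that $\overline{U'}$ is a compact subset of $U$, and $\operatorname{osc}_EF=\sup_{a,b\in E}|F(a)-F(b)|$. A statement such as $u\in C^1$ for a Sobolev function refers to a representative.

\begin{theorem}\label{thm:conj}
Let $g$ be a $C^2$ Riemannian metric on $\Omega$ and let $y\in\mathcal{I}^{2,2}_g$. Then $y\in C^1(\Omega,\mathbb{R}^3)$, and each component of $y$ satisfies \eqref{eq:modulus} with $U=\Omega$.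
\end{theorem}

The extra information comes from the Gauss equation. The second fundamental form $A$ of $y$ lies only in $L^2_{loc}$, so a priori $\det A\in L^1_{loc}$; but $\det A=K\det g$ is determined by the metric and is locally bounded. The Hessian of a component $u$ of $y$ is a multiple of $A$ plus a locally bounded matrix, so $\det D^2u\in L^2_{loc}$. A lower bound of this kind forces continuity of $Du$.

\begin{theorem}\label{thm:scalar}
Let $U\subset\mathbb{R}^2$ be open, let $u\in W^{2,2}_{loc}(U)$, and suppose that $\det D^2u\ge-h$ a.e., where $0\le h\in L^p_{loc}(U)$ for some $p>1$. Then $u\in C^1(U)$ and \eqref{eq:modulus} holds.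
\end{theorem}

Since Theorem~\ref{thm:scalar} needs only a one-sided bound in some $L^p$, much less than $g\in C^2$ suffices. With the summation convention, and with $(g^{kl})$ the inverse of $(g_{kl})$, let
\[
\Gamma_{ij}^k=\tfrac12g^{kl}\big(\partial_ig_{jl}+\partial_jg_{il}-\partial_lg_{ij}\big)
\]
be the Christoffel symbols of $g$, and put
\begin{equation}\label{eq:R}
\mathcal{R}(g)=-\tfrac12\partial_{22}g_{11}+\partial_{12}g_{12}-\tfrac12\partial_{11}g_{22}-g_{ab}\big(\Gamma^a_{11}\Gamma^b_{22}-\Gamma^a_{12}\Gamma^b_{12}\big).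
\end{equation}
For $g\in C^2$ this is the intrinsic formula for $K\det g$. It defines a distribution as soon as $g\in W^{1,2}_{loc}$ and $g,g^{-1}\in L^\infty_{loc}$, because the quadratic term is then in $L^1_{loc}$. The inequality $\mathcal{R}(g)\ge-\kappa$ in $\mathcal{D}'(\Omega)$ means that $\langle\mathcal{R}(g),\varphi\rangle\ge-\int\kappa\varphi\,dx$ for all $\varphi\in C_c^\infty(\Omega)$ with $\varphi\ge0$.

\begin{theorem}\label{thm:rough}
Let $g\in W^{1,q}_{loc}(\Omega)$, $q>2$, be a symmetric matrix field whose continuous representative is positive definite everywhere. Suppose that $\mathcal{R}(g)\ge-\kappa$ in $\mathcal{D}'(\Omega)$, where $0\le\kappa\in L^p_{loc}(\Omega)$ for some $p>1$. Then every $y\in W^{2,2}_{loc}(\Omega,\mathbb{R}^3)$ with $(Dy)^TDy=g$ a.e.\ is $C^1$, and its components satisfy \eqref{eq:modulus} with $U=\Omega$. In particular, this holds for everywhere positive definite $g\in W^{2,p}_{loc}(\Omega)$, $p>1$.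
\end{theorem}

The examples in Section~\ref{sec:sharp} show that Theorem~\ref{thm:scalar} fails for $p=1$, that the power $\frac12$ in \eqref{eq:modulus} cannot be increased in Theorem~\ref{thm:scalar}, and that Theorem~\ref{thm:rough} fails for $q=2$, even if $g$ is continuous and $\mathcal{R}(g)=0$.

The proof of Theorem~\ref{thm:scalar} has two ingredients. First, a $W^{1,2}$ map in the plane is nearly constant on suitably chosen circles. Second, the lower bound on $\det D^2u$ carries information from a circle to its interior. For $h=0$ this is an exact maximum principle, and the whole proof is short (Section~\ref{sec:model}). For $h\in L^p$ the maximum principle survives in a quantitative form (Section~\ref{sec:jump}), which is iterated along a chain of circles with doubly exponentially small radii (Section~\ref{sec:chain}). The geometric reduction is in Section~\ref{sec:gauss}.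

\section{Sobolev maps on discs}\label{sec:tools}

Throughout, $|\cdot|$ is the Euclidean norm of vectors and the Frobenius norm of matrices, $\chi_T$ is the characteristic function of $T$, and $\mathbb{D}$ denotes an open disc. We use the following standard facts.

\begin{enumerate}
\item[(S1)] \emph{Traces.} There is a bounded linear trace operator $W^{1,2}(\mathbb{D})\to L^2(\partial\mathbb{D})$, which is restriction on functions continuous up to the boundary. Its kernel is $W^{1,2}_0(\mathbb{D})$, the closure of $C_c^\infty(\mathbb{D})$. The extension by zero of $w\in W^{1,2}_0(\mathbb{D})$ lies in $W^{1,2}(\mathbb{R}^2)$, with gradient extended by zero. A statement about $F$ ``on $\partial\mathbb{D}$'' concerns the trace of $F|_{\mathbb{D}}$ and holds a.e.\ on the circle.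
\item[(S2)] \emph{Composition.} If $F\in W^{1,2}(\mathbb{D},\mathbb{R}^2)$ and $\Phi:\mathbb{R}^2\to\mathbb{R}$ is Lipschitz, then $\Phi(F)\in W^{1,2}(\mathbb{D})$ and its trace is $\Phi$ applied to the trace of $F$. If $\Phi$ is also $C^1$, the chain rule holds a.e. Moreover $\big|\nabla|F-c|\big|\le|DF|$ a.e., and for scalar $f\in W^{1,2}(\mathbb{D})$ and $a<b$ the truncation $\min\{\max\{f,a\},b\}$ has gradient $\chi_{\{a<f<b\}}\nabla f$.
\item[(S3)] \emph{Polar coordinates.} If $F\in W^{1,2}(B_b(z),\mathbb{R}^2)$, then for a.e.\ $\rho\in(0,b)$ the trace of $F$ on $\partial B_\rho(z)$ is an absolutely continuous function of the angle $\theta$, and $|\partial_\theta F|\le\rho|DF|$ for a.e.\ $\theta$.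
\item[(S4)] \emph{Gagliardo--Nirenberg inequality.} For $w\in W^{1,1}_0(\mathbb{D})\supset W^{1,2}_0(\mathbb{D})$,
$\|w\|_{L^2}^2\le\|\partial_1w\|_{L^1}\|\partial_2w\|_{L^1}\le\|\nabla w\|_{L^1}^2$.
\item[(S5)] \emph{Means.} Let $(F)_{\mathbb{D}}$ and $(F)_{\partial\mathbb{D}}$ be the means of $F$ over $\mathbb{D}$ and $\partial\mathbb{D}$. Then $|(F)_{\partial\mathbb{D}}-(F)_{\mathbb{D}}|\le C\|DF\|_{L^2(\mathbb{D})}$ with $C$ independent of $\mathbb{D}$. On the unit disc this is (S1) applied to $F-(F)_{\mathbb{D}}$, followed by the Poincar\'e inequality; both sides are invariant under translations and dilations of the plane.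
\item[(S6)] \emph{Lebesgue points.} Almost every point is a Lebesgue point of $F\in L^1_{loc}$. At such a point $x$ we take $F(x)=\lim_{\rho\to0}(F)_{B_\rho(x)}$. We write $\operatorname{osc}^*_EF$ for the supremum of $|F(a)-F(b)|$ over Lebesgue points $a,b\in E$.
\end{enumerate}

The first lemma reduces the theorem to an estimate at Lebesgue points.

\begin{lemma}\label{lem:C1}
Let $u\in W^{2,2}_{loc}(U)$ and suppose that \eqref{eq:modulus} holds with $\operatorname{osc}^*$ in place of $\operatorname{osc}$. Then $u\in C^1(U)$ and \eqref{eq:modulus} holds.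
\end{lemma}

\begin{proof}
Let $F=Du$, let $\Lambda$ be its set of Lebesgue points, and let $U'\Subset U$ be open. If $a,b\in\Lambda\cap U'$ and $|a-b|<r$, then $|F(a)-F(b)|\le\sup_{x\in U'}\operatorname{osc}^*_{B_r(x)}F$, which tends to $0$ with $r$. So $F$ is uniformly continuous on the dense subset $\Lambda\cap U'$ of $U'$ and extends continuously to $U'$. These extensions agree on overlaps and define a continuous $\bar F$ on $U$ with $\bar F=F$ on $\Lambda$. By density, $\operatorname{osc}_{B_r(x)}\bar F=\operatorname{osc}^*_{B_r(x)}F$. Finally, mollifications of $u$ converge to $u$ in $L^1_{loc}$ and their gradients converge to $\bar F$ locally uniformly, so they converge in $C^1_{loc}$.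
\end{proof}

A $W^{1,2}$ map need not be continuous, but among the circles with radii in a long logarithmic range one carries little oscillation.

\begin{lemma}[Good circles]\label{lem:circle}
Let $F\in W^{1,2}(B_b(z),\mathbb{R}^2)$ and $0<a<b$. There is $\rho\in(a,b)$ such that, with $c=(F)_{\partial B_\rho(z)}$,
\[
|F-c|\le\Big(\frac{2\pi}{\log(b/a)}\Big)^{1/2}\|DF\|_{L^2(B_b(z))}\qquad\text{on }\partial B_\rho(z).
\]
\end{lemma}

\begin{proof}
Put $E=\|DF\|^2_{L^2(B_b(z))}$ and $e(\rho)=\int_0^{2\pi}|\partial_\theta F|^2\,d\theta$. By (S3),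
\[
\int_a^be(\rho)\,\frac{d\rho}\rho\le\int_a^b\!\!\int_0^{2\pi}|DF|^2\,\rho\,d\theta\,d\rho\le E .
\]
The measure $d\rho/\rho$ gives mass $\log(b/a)$ to $(a,b)$, so $e(\rho)>E/\log(b/a)$ cannot hold for a.e.\ $\rho$. Choose $\rho$ as in (S3) with $e(\rho)\le E/\log(b/a)$. On this circle the oscillation of $F$ is at most $\int_0^{2\pi}|\partial_\theta F|\,d\theta\le(2\pi e(\rho))^{1/2}$, and the distance of each value from the mean is at most the oscillation.
\end{proof}

The next lemma passes from a circle to the disc. For a smooth map $G$, the Jacobian counts with sign how often the target is covered, and outside a ball that contains $G(\partial\mathbb{D})$ the signed count is zero. We prove the integrated form of this statement directly, by writing the weight as a divergence in the target.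

\begin{lemma}\label{lem:null}
Let $G\in W^{1,2}(\mathbb{D},\mathbb{R}^2)$, $c\in\mathbb{R}^2$, $m>0$, and $|G-c|\le m$ on $\partial\mathbb{D}$. Then for $m<M\le\infty$,
\[
\int_{\{m<|G-c|<M\}}\det DG\,dx=0 .
\]
\end{lemma}

\begin{proof}
We may take $c=0$. Let $\psi\ge0$ be continuous with compact support in $(m,\infty)$. We look for a radial field $\Psi(\xi)=\lambda(|\xi|)\xi$ on $\mathbb{R}^2$ with divergence $\psi(|\xi|)$. At $t=|\xi|$ we have $\operatorname{div}\Psi=2\lambda+t\lambda'=t^{-1}(t^2\lambda)'$, so we take $\lambda(t)=t^{-2}\int_0^ts\psi(s)\,ds$. This $\lambda$ is $C^1$, vanishes on a neighborhood of $[0,m]$, and is a constant multiple of $t^{-2}$ for large $t$. Hence $\Psi$ is $C^1$ with bounded derivatives, and $\Psi=0$ on $\{|\xi|\le m\}$.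

By the chain rule, $\nabla\Psi_1(G)=\partial_1\Psi_1(G)\nabla G_1+\partial_2\Psi_1(G)\nabla G_2$, so $\det D(\Psi_1(G),G_2)=\partial_1\Psi_1(G)\det DG$; exchanging the roles of the components, $\det D(G_1,\Psi_2(G))=\partial_2\Psi_2(G)\det DG$. Adding,
\[
\psi(|G|)\det DG=\det D(\Psi_1(G),G_2)+\det D(G_1,\Psi_2(G))\qquad\text{a.e.}
\]
By (S2) the functions $\Psi_i(G)$ have zero trace, so they lie in $W^{1,2}_0(\mathbb{D})$. For $f_1\in W^{1,2}_0(\mathbb{D})$ and $f_2\in W^{1,2}(\mathbb{D})$ we have $\int_{\mathbb{D}}(\partial_1f_1\,\partial_2f_2-\partial_2f_1\,\partial_1f_2)\,dx=0$: if $f_1\in C_c^\infty(\mathbb{D})$, both products integrate to $-\int f_2\,\partial_{12}f_1\,dx$, and the general case follows by density. Thus $\int_{\mathbb{D}}\psi(|G|)\det DG\,dx=0$. Apply this to functions $\psi_j$ with $0\le\psi_j\uparrow\chi_{(m,M)}$ and use dominated convergence, which applies since $\det DG\in L^1(\mathbb{D})$.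
\end{proof}

\section{The case of nonnegative Hessian determinant}\label{sec:model}

Suppose first that $h=0$. If $\det D^2u>0$ a.e., Lemma~\ref{lem:null} applied to $G=Du$ shows that the set $\{|Du-c|>m\}$ is null. If only $\det D^2u\ge0$, the lemma may say nothing: the determinant can vanish identically, as it does for the components of the cylinders in Section~\ref{sec:intro}. For general maps the conclusion is then false: $G=(\log\log\frac1{|x|},0)$ is in $W^{1,2}$ near $0$, is constant on circles about $0$, has $\det DG=0$, and is unbounded. What distinguishes gradients is that $D^2u$ is symmetric. Let $J=\begin{pmatrix}0&-1\\1&0\end{pmatrix}$. For a symmetric matrix $S=(s_{ij})$ and $\delta\in\mathbb{R}$,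
\begin{equation}\label{eq:twist}
\det(S+\delta J)=s_{11}s_{22}-(s_{12}-\delta)(s_{12}+\delta)=\det S+\delta^2 .
\end{equation}
Adding a small rotation field to $Du$ therefore raises the Jacobian by a definite amount. This identity is the only place where the gradient structure is used.

\begin{proposition}[Maximum principle]\label{prop:max}
Let $\mathbb{D}=B_\rho(x_0)$, $u\in W^{2,2}(\mathbb{D})$, and $\det D^2u\ge0$ a.e. If $|Du-c|\le\sigma$ on $\partial\mathbb{D}$, then $|Du-c|\le\sigma$ a.e.\ in $\mathbb{D}$.
\end{proposition}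

\begin{proof}
Let $\delta>0$ and $G=Du+\delta J(x-x_0)$. Then $|G-Du|\le\delta\rho$, so $|G-c|\le\sigma+\delta\rho$ on $\partial\mathbb{D}$, and $\det DG\ge\delta^2$ by \eqref{eq:twist}. Lemma~\ref{lem:null} with $M=\infty$ gives $\delta^2\,|\{|G-c|>\sigma+\delta\rho\}|\le0$. Hence $|Du-c|\le\sigma+2\delta\rho$ a.e.\ in $\mathbb{D}$. Let $\delta\to0$ along a sequence.
\end{proof}

Theorem~\ref{thm:scalar} for $h=0$ follows at once. Let $x\in U'\Subset U$ and let $r$ be small. Lemma~\ref{lem:circle} with $a=r$, $b=\sqrt r$ gives a circle about $x$, of radius larger than $r$, on which $|Du-c|\le\sigma:=(4\pi/\log\frac1r)^{1/2}\|D^2u\|_{L^2(B_{\sqrt r}(x))}$. By Proposition~\ref{prop:max} the same bound holds a.e.\ in $B_r(x)$, hence for means over small discs, hence at every Lebesgue point in $B_r(x)$. Therefore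
\[
\big(\log\tfrac1r\big)^{1/2}\operatorname{osc}^*_{B_r(x)}Du\le4\sqrt\pi\,\|D^2u\|_{L^2(B_{\sqrt r}(x))},
\]
and the right side tends to $0$ uniformly in $x\in U'$ by absolute continuity of the integral. Lemma~\ref{lem:C1} concludes.

\section{Jumps of the gradient between nested circles}\label{sec:jump}

For $h\ne0$ the maximum principle is false: take any nonzero $\phi\in C_c^\infty(B_1(0))$, whose gradient vanishes on the unit circle. Scaling shows why $p>1$ should rescue it at small scales. By Proposition~\ref{prop:max}, the negative part $(\det D^2\phi)^-$ is not identically zero. For $u(x)=\sigma\rho\,\phi(x/\rho)$ the gradient has size $\sigma$, and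
\[
\|(\det D^2u)^-\|_{L^p}=\sigma^2\rho^{2/p-2}\|(\det D^2\phi)^-\|_{L^p}.
\]
If $p>1$, a bound on $\|h\|_{L^p}$ forces $\sigma$ to be at most a constant times $\rho^{1-1/p}$. If $p=1$, there is no gain as $\rho\to0$.

In the proof of Proposition~\ref{prop:max} we can no longer let $\delta\to0$, since $\delta^2$ must now compete with $h$. We take $\delta$ as large as the tolerance allows: $\delta=\sigma/\rho$ moves the values of $Du$ by at most $\sigma$. Lemma~\ref{lem:null} then shows that the set $T$ where $G$ takes values in a fixed annulus of width $\sigma$ is small, though not null. If $Du$ is close to a distant value $c'$ on an inner circle, then $|G-c|$ has to cross the annulus, and this happens inside $T$. An isoperimetric inequality, in the form (S4), then shows that a small set with bounded energy can only enclose a very small disc.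

\begin{lemma}\label{lem:jump}
Let $1<p<\infty$ and $0<\sigma\le1$. Let $\mathbb{D}=B_\rho(x_0)$ and $\mathbb{D}'=B_{\rho'}(x')$ with $\overline{\mathbb{D}'}\subset\mathbb{D}$. Let $u\in W^{2,2}(\mathbb{D})$ and $\det D^2u\ge-h$ a.e., with $0\le h\in L^p(\mathbb{D})$. Suppose that
\[
|Du-c|\le\sigma\ \text{ on }\partial\mathbb{D},\qquad|Du-c'|\le\sigma\ \text{ on }\partial\mathbb{D}',\qquad|c-c'|\ge5\sigma .
\]
Then $\rho'\le C_0\,\sigma^{-1-p}\rho^p$, where $C_0=\|h\|_{L^p(\mathbb{D})}^{p/2}\big(\|D^2u\|_{L^2(\mathbb{D})}+3\big)$.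
\end{lemma}

\begin{proof}
Let $\delta=\sigma/\rho$ and $G=Du+\delta J(x-x_0)$. Then $|G-Du|\le\sigma$ in $\mathbb{D}$ and on both circles, and $\det DG\ge\delta^2-h$ by \eqref{eq:twist}. On the two circles,
\begin{equation}\label{eq:twocircles}
|G-c|\le2\sigma\ \text{ on }\partial\mathbb{D},\qquad|G-c|\ge|c'-c|-|Du-c'|-|G-Du|\ge3\sigma\ \text{ on }\partial\mathbb{D}'.
\end{equation}

\emph{The transition set is small.} Let $T=\{x\in\mathbb{D}:2\sigma<|G-c|<3\sigma\}$. Lemma~\ref{lem:null} gives $0=\int_T\det DG\,dx\ge\delta^2|T|-\int_Th\,dx$. By H\"older's inequality, $\delta^2|T|\le\|h\|_{L^p(\mathbb{D})}|T|^{1-1/p}$, and therefore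
\begin{equation}\label{eq:T}
|T|^{1/2}\le\delta^{-p}\|h\|_{L^p(\mathbb{D})}^{p/2}=(\rho/\sigma)^p\,\|h\|_{L^p(\mathbb{D})}^{p/2}.
\end{equation}

\emph{The transition set encloses $\mathbb{D}'$.} Let $v=\min\{\max\{|G-c|,2\sigma\},3\sigma\}-2\sigma\in W^{1,2}(\mathbb{D})$. By (S2), $|\nabla v|\le\chi_T|DG|$ a.e., and by \eqref{eq:twocircles}, $v=0$ on $\partial\mathbb{D}$ and $v=\sigma$ on $\partial\mathbb{D}'$. We have no control of $v$ inside $\mathbb{D}'$, so we replace it there by its boundary value. Since $(v-\sigma)|_{\mathbb{D}'}\in W^{1,2}_0(\mathbb{D}')$, (S1) shows that $\tilde v=v-(v-\sigma)\chi_{\mathbb{D}'}$ is in $W^{1,2}(\mathbb{D})$ with $\nabla\tilde v=\chi_{\mathbb{D}\setminus\mathbb{D}'}\nabla v$. It equals $v$ near $\partial\mathbb{D}$, so $\tilde v\in W^{1,2}_0(\mathbb{D})$, and it equals $\sigma$ on $\mathbb{D}'$. By (S4) and the Cauchy--Schwarz inequality,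
\[
\sqrt\pi\,\sigma\rho'\le\|\tilde v\|_{L^2(\mathbb{D})}\le\int_T|DG|\,dx\le|T|^{1/2}\|DG\|_{L^2(\mathbb{D})}.
\]
Since $|\delta J|=\sqrt2\,\delta$ and $|\mathbb{D}|=\pi\rho^2$, we have $\|DG\|_{L^2(\mathbb{D})}\le\|D^2u\|_{L^2(\mathbb{D})}+\sqrt{2\pi}\,\sigma\le\|D^2u\|_{L^2(\mathbb{D})}+3$. Inserting this and \eqref{eq:T}, and using $\sqrt\pi\ge1$, gives $\sigma\rho'\le C_0(\rho/\sigma)^p$.
\end{proof}

\section{A chain of circles: proof of Theorem~\ref{thm:scalar}}\label{sec:chain}

Lemma~\ref{lem:jump} forbids a jump of size $5\sigma$ from a circle of radius $\rho$ to an inner circle of radius $\rho'>C_0\sigma^{-1-p}\rho^p$. To reach a point we need infinitely many circles, and the jumps must be summable. Dyadic radii do not suffice: the argument of Lemma~\ref{lem:circle} would bound the $k$th oscillation by the $L^2$ norm of $D^2u$ on the $k$th annulus, and these norms are only square summable. Here $p>1$ enters decisively. In the variable $L=\log\frac1\rho$, Lemma~\ref{lem:jump} allows a step from $L$ to almost $pL$. So we choose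 the $k$th circle with $\log\frac1\rho$ between $L_k$ and $L_{k+1}=\beta L_k$. The range has logarithmic length comparable to $L_k$, the oscillation is of order $L_k^{-1/2}$, and these numbers form a geometric series. Two consecutive circles lie between $L_k$ and $\beta^2L_k$, so we need $1<\beta^2<p$.

\begin{proof}[Proof of Theorem~\ref{thm:scalar}]
We may assume $p<\infty$. Let $F=Du\in W^{1,2}_{loc}(U,\mathbb{R}^2)$. Fix $U'\Subset U$ and $R_1\in(0,1)$ with $U''=\{x:\operatorname{dist}(x,U')<R_1\}\Subset U$. Put
\[
C_0=\|h\|_{L^p(U'')}^{p/2}\big(\|D^2u\|_{L^2(U'')}+3\big),\qquad\eta(R)=\sup_{x\in U'}\|D^2u\|_{L^2(B_R(x))}.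
\]
This $C_0$ bounds the constant of Lemma~\ref{lem:jump} for every disc in $U''$, and $\eta(R)\to0$ as $R\to0$ by absolute continuity of the integral.

\emph{Scales.} Let $\beta=\big(\frac{1+p}2\big)^{1/2}$, so that $1<\beta^2<p$. Fix $\varepsilon\in(0,1]$ and choose $R_\varepsilon\in(0,R_1)$ such that for every $R\le R_\varepsilon$:
\begin{enumerate}
\item[(i)] $\log\frac1R\ge1$ and $(\beta-1)\log\frac1R\ge2\log2$;
\item[(ii)] $\eta(R)\le\varepsilon\big(\frac{\beta-1}{4\pi}\big)^{1/2}$;
\item[(iii)] $e^{(p-\beta^2)L}>C_0\,\varepsilon^{-1-p}L^{(1+p)/2}$ for all $L\ge\log\frac1R$.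
\end{enumerate}
Fix $R\le R_\varepsilon$, and for $k\ge0$ put
\[
L_k=\beta^k\log\tfrac1R,\qquad r_k=e^{-L_k}=R^{\beta^k},\qquad\sigma_k=\varepsilon L_k^{-1/2}.
\]
By (i), $\sigma_{k+1}\le\sigma_k\le1$, and $\log\frac{r_k/2}{r_{k+1}}=(\beta-1)L_k-\log2\ge\frac12(\beta-1)L_k$.

\emph{Circles.} Let $x_0\in U'$, and let $x'$ be a Lebesgue point of $F$ with $|x'-x_0|<\frac12r_1$. We want to compare $F(x')$ with a vector that does not depend on $x'$. So the first circle is centered at $z_0=x_0$ and all later ones at $z_k=x'$, $k\ge1$. Each disc $B_{r_k/2}(z_k)$ lies in $B_R(x_0)\subset U''$; for $k\ge1$ this holds because $|x'-x_0|+\frac12r_k<r_1<R$. Lemma~\ref{lem:circle} with $a=r_{k+1}$, $b=\frac12r_k$ gives $\rho_k\in(r_{k+1},\frac12r_k)$ such that, with $\mathbb{D}_k=B_{\rho_k}(z_k)$ and $c_k=(F)_{\partial\mathbb{D}_k}$,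
\[
|F-c_k|\le\Big(\frac{4\pi}{(\beta-1)L_k}\Big)^{1/2}\eta(R)\le\sigma_k\qquad\text{on }\partial\mathbb{D}_k,
\]
by (ii). The disc $\mathbb{D}_0$ and the vector $c_0$ are chosen once, depending only on $x_0$ and $R$. The discs are nested: $\overline{\mathbb{D}_1}\subset\mathbb{D}_0$ because $|x'-x_0|+\rho_1<\frac12r_1+\frac12r_1<\rho_0$, and for $k\ge1$ the discs are concentric with $\rho_{k+1}<\frac12r_{k+1}<\rho_k$.

\emph{Small jumps.} We claim that $|c_k-c_{k+1}|<5\sigma_k$ for all $k\ge0$. Otherwise Lemma~\ref{lem:jump} applies with $\mathbb{D}=\mathbb{D}_k$, $\mathbb{D}'=\mathbb{D}_{k+1}$, $\sigma=\sigma_k$, since $\sigma_{k+1}\le\sigma_k\le1$. It gives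
\[
e^{-\beta^2L_k}=r_{k+2}<\rho_{k+1}\le C_0\,\sigma_k^{-1-p}\rho_k^p\le C_0\,\varepsilon^{-1-p}L_k^{(1+p)/2}e^{-pL_k},
\]
which contradicts (iii) for $L=L_k\ge\log\frac1R$. Summing, with $C_\beta=5\sum_{k\ge0}\beta^{-k/2}<\infty$,
\begin{equation}\label{eq:sum}
\sup_k|c_k-c_0|\le5\sum_{k\ge0}\sigma_k=C_\beta\,\varepsilon\,\big(\log\tfrac1R\big)^{-1/2}.
\end{equation}

\emph{Limit.} By (S5), $|c_k-(F)_{\mathbb{D}_k}|\le C\|DF\|_{L^2(\mathbb{D}_k)}\to0$, since $\rho_k\to0$. For $k\ge1$ the discs are centered at the Lebesgue point $x'$, so $(F)_{\mathbb{D}_k}\to F(x')$. Thus $c_k\to F(x')$, and \eqref{eq:sum} bounds $|F(x')-c_0|$ for every Lebesgue point $x'\in B_r(x_0)$, where $r=\frac12R^\beta$. By (i), $\log\frac1r=\beta\log\frac1R+\log2\le2\beta\log\frac1R$. As $R$ ranges over $(0,R_\varepsilon]$, the radius $r$ takes every value in $(0,\frac12R_\varepsilon^\beta]$. Hence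
\[
\big(\log\tfrac1r\big)^{1/2}\operatorname{osc}^*_{B_r(x_0)}F\le2C_\beta(2\beta)^{1/2}\,\varepsilon\qquad\text{for all }x_0\in U',\ 0<r\le\tfrac12R_\varepsilon^\beta .
\]
Since $\varepsilon$ and $U'$ are arbitrary, the hypothesis of Lemma~\ref{lem:C1} holds, and the theorem follows.
\end{proof}

\section{The Gauss equation and the immersion theorems}\label{sec:gauss}

The classical derivation of the Gauss equation uses third derivatives of $y$, which we do not have. They cancel, however, in an identity whose two sides are continuous under $W^{2,2}$ convergence. We state the result under the weakest hypotheses that the proof needs, for use also in Example~\ref{ex:q}. Write $y_i=\partial_iy$ and $y_{ij}=\partial_{ij}y$.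

\begin{lemma}\label{lem:gauss}
Let $y\in W^{2,2}_{loc}(\Omega,\mathbb{R}^3)$ with $Dy\in L^\infty_{loc}$, and suppose that $g=(Dy)^TDy$ is invertible a.e.\ with $g^{-1}\in L^\infty_{loc}$. Let $n=y_1\times y_2/\sqrt{\det g}$ and $A_{ij}=n\cdot y_{ij}$. Then $g\in W^{1,2}_{loc}\cap L^\infty_{loc}$, $|n|=1$ a.e., $A$ is symmetric with $|A|\le|D^2y|$, and
\begin{align}
y_{ij}&=\Gamma_{ij}^k\,y_k+A_{ij}\,n\quad\text{a.e.},\label{eq:gaussformula}\\
\det A&=\mathcal{R}(g)\quad\text{in }\mathcal{D}'(\Omega).\label{eq:gausseq}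
\end{align}
\end{lemma}

\begin{proof}
We have $|y_1\times y_2|^2=\det g$, so $n$ is a unit vector orthogonal to $y_1,y_2$, and $|A_{ij}|\le|y_{ij}|$. The product rule in $W^{1,2}_{loc}\cap L^\infty_{loc}$ shows that $g_{jl}=y_j\cdot y_l$ lies in this space, with $\partial_ig_{jl}=y_{ij}\cdot y_l+y_j\cdot y_{il}$. In the sum $\partial_ig_{jl}+\partial_jg_{il}-\partial_lg_{ij}$ the terms $y_j\cdot y_{il}$ and $y_i\cdot y_{jl}$ cancel, leaving $2y_{ij}\cdot y_l$. Hence $y_{ij}\cdot y_l=\Gamma_{ij}^kg_{kl}$. Both sides of \eqref{eq:gaussformula} thus have the same inner products with the basis $y_1,y_2,n$, which proves \eqref{eq:gaussformula}.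

For smooth $y$,
\begin{align*}
\tfrac12\partial_{22}|y_1|^2&=|y_{12}|^2+y_1\cdot y_{122},\qquad\tfrac12\partial_{11}|y_2|^2=|y_{12}|^2+y_2\cdot y_{112},\\
\partial_{12}(y_1\cdot y_2)&=y_{112}\cdot y_2+|y_{12}|^2+y_{11}\cdot y_{22}+y_1\cdot y_{122},
\end{align*}
and therefore
\begin{equation}\label{eq:identity}
y_{11}\cdot y_{22}-|y_{12}|^2=-\tfrac12\partial_{22}|y_1|^2+\partial_{12}(y_1\cdot y_2)-\tfrac12\partial_{11}|y_2|^2 .
\end{equation}
Apply \eqref{eq:identity} to mollifications of $y$, which converge to $y$ in $W^{2,2}_{loc}$. The left sides converge in $L^1_{loc}$, and so do the products $y_i\cdot y_j$. Testing with $\varphi\in C_c^\infty(\Omega)$ and moving the derivatives on the right onto $\varphi$, we obtain \eqref{eq:identity} in $\mathcal{D}'(\Omega)$ for the given $y$, with $g_{ij}$ in place of $y_i\cdot y_j$. By \eqref{eq:gaussformula} and orthogonality of $n$ to $y_1,y_2$,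
\[
y_{11}\cdot y_{22}-|y_{12}|^2=g_{ab}\big(\Gamma_{11}^a\Gamma_{22}^b-\Gamma_{12}^a\Gamma_{12}^b\big)+\det A\quad\text{a.e.}
\]
Comparing with \eqref{eq:R} gives \eqref{eq:gausseq}.
\end{proof}

We apply Theorem~\ref{thm:scalar} to each component of $y$ separately. The leading term of the Hessian determinant of the $m$th component carries the factor $(n^m)^2$, which may vanish; this is harmless, because only a lower bound is required.

\begin{proof}[Proof of Theorems~\ref{thm:conj} and~\ref{thm:rough}]
In both theorems $g$ is continuous and positive definite, so $g$ and $g^{-1}$ are locally bounded, and so is $Dy$, because $|Dy|^2=\operatorname{tr}g$. Lemma~\ref{lem:gauss} applies. In Theorem~\ref{thm:conj} the distribution $\mathcal{R}(g)$ is a continuous function, and we put $\kappa=|\mathcal{R}(g)|\in L^\infty_{loc}$. In both cases \eqref{eq:gausseq} shows that the $L^1_{loc}$ function $\det A+\kappa$ is nonnegative as a distribution, so $\det A\ge-\kappa$ a.e.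

Let $u=y^m$ be a component of $y$ and $Q_{ij}=\Gamma_{ij}^k\partial_ku$. By \eqref{eq:gaussformula}, $D^2u=n^mA+Q$. For $2\times2$ matrices, $\det(P+Q)=\det P+P:\operatorname{cof}Q+\det Q$, where $\operatorname{cof}Q=\begin{pmatrix}q_{22}&-q_{21}\\-q_{12}&q_{11}\end{pmatrix}$ has the same norm as $Q$, and $|\det Q|\le\frac12|Q|^2$. Since $|n^m|\le1$ and $\kappa\ge0$, we have $(n^m)^2\det A\ge-\kappa$. Hence
\[
\det D^2u\ge-h,\qquad h=\kappa+|A||Q|+\tfrac12|Q|^2\ge0 .
\]
It remains to find an exponent larger than $1$ for $h$.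

In Theorem~\ref{thm:conj} the Christoffel symbols are continuous, so $Q$ and $\kappa$ are locally bounded, and $A\in L^2_{loc}$; thus $h\in L^2_{loc}$. In Theorem~\ref{thm:rough} we may assume $q<\infty$. Then $Q\in L^q_{loc}$, so $|Q|^2\in L^{q/2}_{loc}$ and, by H\"older's inequality, $|A||Q|\in L^{2q/(q+2)}_{loc}$. Both exponents exceed $1$ exactly because $q>2$. Together with $\kappa\in L^p_{loc}$, this gives $h\in L^s_{loc}$ for $s=\min\{p,\frac q2,\frac{2q}{q+2}\}>1$. In both cases Theorem~\ref{thm:scalar} shows that $u\in C^1(\Omega)$ and that \eqref{eq:modulus} holds.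

For the last statement of Theorem~\ref{thm:rough}, let $g\in W^{2,p}_{loc}$; we may assume $1<p<2$. The Sobolev embedding gives $g\in W^{1,q}_{loc}$ with $q=2p/(2-p)>2$. In \eqref{eq:R} the second derivatives lie in $L^p_{loc}$ and the quadratic terms in $L^{q/2}_{loc}$. So $\mathcal{R}(g)\in L^{\min\{p,q/2\}}_{loc}$, the exponent exceeds $1$, and the hypothesis holds with $\kappa=|\mathcal{R}(g)|$.
\end{proof}

\section{Sharpness of the exponents}\label{sec:sharp}

Let $B=B_{1/3}(0)$, $r=|x|$, and $L=\log\frac1r>1$ on $B\setminus\{0\}$. All examples rest on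
\begin{equation}\label{eq:logint}
\int_B\frac{dx}{r^2L^{2\alpha}}=2\pi\int_{\log3}^\infty t^{-2\alpha}\,dt<\infty\qquad\text{for }\alpha>\tfrac12,
\end{equation}
and on the removability of a point: \emph{if $f\in C^1(B\setminus\{0\})$ and both $f$ and its classical gradient are in $L^2(B)$, then $f\in W^{1,2}(B)$.} Indeed, let $\zeta$ be smooth, equal to $0$ near $0$ and to $1$ outside $B_1(0)$, and let $\zeta_j(x)=\zeta(jx)$. For $\varphi\in C_c^\infty(B)$ we have $\int f\,\partial_i(\zeta_j\varphi)\,dx=-\int\zeta_j\varphi\,\partial_if\,dx$. The term $\int f\varphi\,\partial_i\zeta_j\,dx$ is bounded by $\|\varphi\|_{L^\infty}\|\nabla\zeta\|_{L^2}\|f\|_{L^2(B_{1/j}(0))}\to0$, and the other terms converge by dominated convergence. In each example the function is smooth on $B\setminus\{0\}$ and square integrable with its first and second derivatives; applying the statement to the function and to its first derivatives shows that it lies in $W^{2,2}(B)$. A $C^1$ representative exists only if the classical gradient has a limit at $0$.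

\begin{example}[Theorem~\ref{thm:scalar} fails for $p=1$]\label{ex:p}
For $p=1$ the hypothesis is void, since one may take $h=|\det D^2u|\in L^1_{loc}$. So any $u\in W^{2,2}\setminus C^1$ is a counterexample. Let $u=x_1\log L$. Since $\partial_jL=-x_j/r^2$,
\[
\partial_ju=\delta_{1j}\log L-\frac{x_1x_j}{r^2}\,\frac1L .
\]
The functions $x_1x_j/r^2$ are bounded with gradient $O(1/r)$, while $|\nabla\log L|=1/(rL)$ and $|\nabla L^{-1}|=1/(rL^2)$. Hence $|D^2u|\le C/(rL)$, and $u\in W^{2,2}(B)$ by \eqref{eq:logint} with $\alpha=1$. But $\partial_1u\ge\log L-1\to\infty$ as $x\to0$.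
\end{example}

\begin{example}[The power $\frac12$ cannot be increased in Theorem~\ref{thm:scalar}]\label{ex:power}
Let $\alpha>\frac12$ and $u(x)=f(|x|)$ with $f(r)=\int_0^r(\log\frac1s)^{-\alpha}\,ds$. The eigenvalues of the Hessian of a radial function are $f''$ and $f'/r$; here
\[
f''=\frac{\alpha}{rL^{\alpha+1}}\ge0,\qquad\frac{f'}r=\frac1{rL^\alpha}\ge0 .
\]
Both are in $L^2(B)$ by \eqref{eq:logint}. So $u\in W^{2,2}(B)$ and $\det D^2u\ge0$, and Theorem~\ref{thm:scalar} applies with $h=0$. Now $Du(0)=0$ and $|Du(x)|=(\log\frac1{|x|})^{-\alpha}$, so $(\log\frac1\rho)^\alpha\operatorname{osc}_{B_\rho(0)}Du\ge1$ for all small $\rho$. Thus \eqref{eq:modulus} fails with $\alpha$ in place of $\frac12$.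
\end{example}

For $q=2$ the term $|A||Q|+\frac12|Q|^2$ in Section~\ref{sec:gauss} is only in $L^1_{loc}$, which is the excluded case of Theorem~\ref{thm:scalar}. The last example shows that this is not a defect of the method.

\begin{example}[Theorem~\ref{thm:rough} fails for $q=2$, even for continuous $g$ with $\mathcal{R}(g)=0$]\label{ex:q}
Identify $\mathbb{R}^2$ with $\mathbb{C}$ and rotate each circle $|z|=r$ by the angle $\omega(r)=\log L$:
\[
y(z)=\big(ze^{i\omega(|z|)},0\big)\in\mathbb{C}\times\mathbb{R},\qquad y(0)=0 .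
\]
Put $\mu=r\omega'(r)=-1/L$, so that $\mu\to0$ and $|\mu'|=1/(rL^2)$. Let $\theta$ be the polar angle and $e_r,e_\theta$ the orthonormal polar frame. In the planar factor,
\[
\partial_ry=e^{i(\theta+\omega)}(1+i\mu),\qquad\tfrac1r\partial_\theta y=ie^{i(\theta+\omega)}.
\]
The squared lengths are $1+\mu^2$ and $1$, and the inner product is $\operatorname{Re}\big((1+i\mu)(-i)\big)=\mu$. Thus
\[
g=(Dy)^TDy=I+\mu^2\,e_r\otimes e_r+\mu\,(e_r\otimes e_\theta+e_\theta\otimes e_r),\qquad\det g=(1+\mu^2)-\mu^2=1 .
\]
So $g$ extends continuously by $g(0)=I$ and is positive definite. The frame has gradient $O(1/r)$, so $|Dg|\le C(|\mu|/r+|\mu'|)\le C/(rL)$, and $g\in C^0\cap W^{1,2}(B)$ by \eqref{eq:logint}. In Cartesian form, $\partial_jy=e^{i\omega}\big(\partial_jz+i\mu\,zx_j/r^2\big)$. This is bounded, and its gradient is at most $C(|\omega'|+|\mu|/r+|\mu'|)\le C/(rL)$, so $y\in W^{2,2}(B,\mathbb{R}^3)$. Since $y$ takes values in a plane, $A=0$, and Lemma~\ref{lem:gauss} gives $\mathcal{R}(g)=0$ in $\mathcal{D}'(B)$. But on the positive $x_1$-axis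 $\partial_1y=e^{i\omega(r)}(1+i\mu)$, where $\mu\to0$ and $\omega(r)\to\infty$ continuously as $r\to0$. Hence $Dy$ has no limit at $0$, and $y\notin C^1(B,\mathbb{R}^3)$.
\end{example}

\begin{thebibliography}{1}

\bibitem{plates}
\emph{Rigidity of nonlinear prestrained plates},
\texttt{https://cdn.fs.pathlms.com/xiLDc05TrKjH93aWJcg1}.

\end{thebibliography}
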